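# A hyperbolic group with undecidable identity problem

## Four pairs of free-group elements

Let $F_2\times F_2$ be the product of the free group on $s_1,s_2$ and the free group on $t_1,t_2$. Take the four elements
$$g_1=(s_1,t_1),\quad g_2=(s_2,t_2),\quad g_3=(s_1^{-1},t_2^{-1}),\quad g_4=(s_2^{-1},t_1^{-1}).$$
Can we multiply some of them, in some order, repetitions allowed, at least one factor, and get $1$? Inverses may not be used unless they are on the list.

A first try is $g_1g_2g_3g_4$. The second coordinate is $t_1t_2t_2^{-1}t_1^{-1}=1$, but the first is $s_1s_2s_1^{-1}s_2^{-1}\neq 1$. A second try is $g_1g_3g_2g_4$. Its first coordinate is $s_1s_1^{-1}s_2s_2^{-1}=1$ and its second is $t_1t_2^{-1}t_2t_1^{-1}=1$. So the answer is yes, but the order matters, and one order has to serve both coordinates at once.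

Now change $g_4$ to $(s_2^{-1},t_1)$, and suppose a product using $g_i$ exactly $n_i$ times equals $1$. The exponent sum of $t_1$ gives $n_1+n_4=0$, so $n_1=n_4=0$. The exponent sum of $s_1$ gives $n_1=n_3$, and that of $s_2$ gives $n_2=n_4$. Hence all $n_i$ are $0$, and the answer is no.

The general question is as follows. Let $G$ be a finitely generated group with a fixed finite generating set $\Sigma$. Elements are given as words over $\Sigma\cup\Sigma^{-1}$. For $S\subseteq G$ let $\langle S\rangle^+$ be the subsemigroup generated by $S$, that is, the set of all nonempty finite products of elements of $S$.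

**Definition (identity problem).** $\mathsf{Id}(G)$ is the decision problem with input words $w_1,\dots,w_k$ representing $g_1,\dots,g_k\in G$, and question: is $1\in\langle g_1,\dots,g_k\rangle^+$? Equivalently, are there $m\ge 1$ and indices $i_1,\dots,i_m$ with $g_{i_1}\cdots g_{i_m}=1$ in $G$?

Changing $\Sigma$ does not change whether $\mathsf{Id}(G)$ is decidable: fix for each letter of one generating set a word over the other, and substitute.

Two easy cases. In a finite group the answer is always yes, since $g^{|G|}=1$. In $\mathbb Z$ the answer is yes exactly if $0$ is on the list or the list contains numbers of both signs: if $r>0>-s$ are on the list, then $s$ copies of $r$ and $r$ copies of $-s$ sum to $0$, and otherwise all numbers have the same strict sign and so does every sum.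

For $F_2\times F_2$ no algorithm exists. This is the one undecidability result we import.

**Fact (BP).** (P. Bell, I. Potapov, *On the undecidability of the identity correspondence problem and its applications for word and matrix semigroups*, Int. J. Found. Comput. Sci. 21 (2010) 963–978.) The following problem is undecidable: given finitely many pairs $(p_1,q_1),\dots,(p_k,q_k)$ of elements of $F_2\times F_2$, as words, is there a nonempty sequence $i_1,\dots,i_m$ with $p_{i_1}\cdots p_{i_m}=1$ and $q_{i_1}\cdots q_{i_m}=1$ in $F_2$? In other words, $\mathsf{Id}(F_2\times F_2)$ is undecidable. It is undecidable even for a fixed number $k=48$ of pairs.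

## Hyperbolic groups, and inputs with a single word

A geodesic metric space is $\delta$-hyperbolic if in every geodesic triangle each side lies in the $\delta$-neighborhood of the union of the other two. A group is hyperbolic if it is finitely generated and its Cayley graph with respect to some (equivalently, any) finite generating set is $\delta$-hyperbolic for some $\delta\ge 0$. Finite groups are hyperbolic (bounded Cayley graph), and so are free groups (the Cayley graph is a tree, $\delta=0$). Two textbook facts: every hyperbolic group has solvable word problem, and no hyperbolic group contains $\mathbb Z^2$.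

In a hyperbolic group, $\mathsf{Id}$ restricted to $k=1$ is decidable. Indeed $1\in\langle g\rangle^+$ means $g^m=1$ for some $m\ge1$, that is, $g$ has finite order. A hyperbolic group has only finitely many conjugacy classes of finite subgroups (Bridson–Haefliger, III.Γ.3.2), so some constant $B$ bounds the orders of all its finite-order elements. The algorithm checks with the word problem whether $g^i=1$ for some $1\le i\le B$.

Is $\mathsf{Id}(G)$ decidable for every hyperbolic group $G$, with no restriction on $k$? (The question comes from "Membership Problems In Infinite Groups".) Fact (BP) does not settle it directly: $F_2\times F_2$ contains $\langle s_1\rangle\times\langle t_1\rangle\cong\mathbb Z^2$, so it is not hyperbolic and does not even embed in a hyperbolic group. Nevertheless the answer is no.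

**Theorem A.** There is a hyperbolic group $G$, given by a single explicit finite $C'(1/6)$ presentation, for which $\mathsf{Id}(G)$ is undecidable.

Here is the recipe for hyperbolicity. Let a group be given by finitely many cyclically reduced relators, and let $R^*$ be the set of all cyclic rotations of relators and of their inverses. A **piece** is a common prefix of two distinct elements of $R^*$. The presentation is $C'(\lambda)$ if every piece $u$ that is a prefix of $R\in R^*$ satisfies $|u|<\lambda|R|$.

For example, consider the single relator $aba^{-1}b^{-1}cdc^{-1}d^{-1}$. Its two-letter cyclic subwords are $ab$, $ba^{-1}$, $a^{-1}b^{-1}$, $b^{-1}c$, $cd$, $dc^{-1}$, $c^{-1}d^{-1}$, $d^{-1}a$. They are distinct, and none is among their inverses $b^{-1}a^{-1}$, $ab^{-1}$, $ba$, $c^{-1}b$, $d^{-1}c^{-1}$, $cd^{-1}$, $dc$, $a^{-1}d$, which are the two-letter subwords of the inverse relator. So pieces have length at most $1<\frac86$, and the presentation is $C'(1/6)$. On the other hand, for $aba^{-1}b^{-1}$ the letter $a$ is a piece (it begins $aba^{-1}b^{-1}$ and $ab^{-1}a^{-1}b$), and $1\not<\frac46$: a bare commutation relation is too short.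

**Fact (SC).** A finite $C'(1/6)$ presentation satisfies Dehn's algorithm (Lyndon–Schupp, *Combinatorial Group Theory*, Ch. V.4). Hence it has a linear isoperimetric inequality and defines a hyperbolic group (Gromov; Bridson–Haefliger, Ch. III.Γ.2).

## Lifting to a Rips-type group, and the trouble with noise

If $F_2\times F_2$ cannot sit inside a hyperbolic group, it can still be a quotient of one. In a Rips-type construction one takes generators $x_1,x_2,y_1,y_2$ of $F_2\times F_2$, adds two noise letters $a,b$, and replaces each relation $y_jx_i=x_iy_j$ by $y_jx_i\cdot(\text{long word in }a,b)=x_iy_j$. One also adds relations saying that each conjugate $q^{-1}cq$ and $qcq^{-1}$, with $c\in\{a,b\}$ and $q\in\{x_1,x_2,y_1,y_2\}$, is a long word in $a^{\pm1},b^{\pm1}$. If the long words have little overlap, the presentation is small cancellation. By the conjugation relations the subgroup $N=\langle a,b\rangle$ is normal, and the quotient by $N$ is $F_2\times F_2$.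

Now try to reduce $\mathsf{Id}(F_2\times F_2)$ to this group. Lift each input $u_i$ to a word $\hat u_i$. If $u_{i_1}\cdots u_{i_m}=1$, then $\hat u_{i_1}\cdots\hat u_{i_m}$ lies in $N$. It need not be $1$; it is some noise in $a^{\pm1},b^{\pm1}$. To cancel the noise, put $a,b,a^{-1},b^{-1}$ on the list. This is where the approach stops working: now $a\cdot a^{-1}=1$ is always available, and the answer is yes for every instance.

Suppose instead that we add only $a$ and $b$. Then we need two things:

1. whenever $u_{i_1}\cdots u_{i_m}=1$, the noise can be cancelled by a positive word in $a,b$ (no inverses);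
2. no nonempty positive word in $a,b$ equals $1$ in $G$.

A certificate for the second demand would be a homomorphism sending $a$ and $b$ to the same element of infinite order.

## What an affine certificate forces

To collect noise at the right end of a product, we want relations
$$c\,q=q\,v_{c,q},\qquad v_{c,q}\ \text{a positive word in } a,b \text{ of length } L,$$
with $L\geq 2$ large, since the words must be long for small cancellation. A homomorphism to $\mathbb Z$ with $a,b\mapsto1$ cannot exist, because $cq=qv_{c,q}$ would give $1=L$. So we look at $\mathrm{Aff}(\mathbb Q)$, the group of maps $t\mapsto\alpha t+\beta$ with $\alpha\in\mathbb Q\setminus\{0\}$, $\beta\in\mathbb Q$, under composition $(gh)(t)=g(h(t))$. Let $a,b\mapsto(t\mapsto t+1)$, so that a positive word $v$ acts as $t\mapsto t+|v|$. If $q\mapsto(t\mapsto\alpha t+\gamma)$, then $cq$ is $\alpha t+\gamma+1$ and $qv_{c,q}$ is $\alpha t+\alpha L+\gamma$. The relation holds exactly if $\alpha=1/L$. So every letter $q$ that noise passes has slope $1/L$, and its translation part $\gamma_q$ is free. This has three consequences.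

First, noise cannot be moved past formal inverses. If also $c\,q^{-1}=q^{-1}v'$ with $v'$ positive of length $L'$, the same computation gives $\alpha^{-1}L'=1$, so $LL'=1$ and $L=1$. Hence the letter that plays the role of $x^{-1}$ must be a new letter $\bar x$, also of slope $1/L$.

Second, cancellation cannot be a relation $x\bar x\,v=1$: the left side has slope $1/L^2\ne1$. More generally, $l\,v=r$ with positive words $l,r$ in these letters requires $|l|=|r|$. The way out is a new letter $z$, also of slope $1/L$, and the relation $x\bar x\,v=zz$. Cancellation then turns letters into $z$'s, and the $z$'s are removed by putting $z^{-1}$, but not $z$, on the list.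

Third, the lengths of the noise words are forced. For letters $q_1,q_2,r_1,r_2$ of slope $1/L$ and a positive word $v$ of length $n$, the element $q_1q_2v$ acts as
$$t\mapsto \frac{t+n}{L^2}+\frac{\gamma_{q_2}}{L}+\gamma_{q_1},\qquad\text{and } r_1r_2\text{ as } t\mapsto\frac{t}{L^2}+\frac{\gamma_{r_2}}{L}+\gamma_{r_1}.$$
So $q_1q_2v=r_1r_2$ holds in $\mathrm{Aff}(\mathbb Q)$ if and only if
$$n=L^2(\gamma_{r_1}-\gamma_{q_1})+L(\gamma_{r_2}-\gamma_{q_2}).\tag{1}$$
For $n$ to be large and positive it suffices that the first letter gains in $\gamma$. This decides the direction of every rule in the next section.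

## Thirty-two rules and their lengths

The letters are $Q=X\cup Y\cup\{z\}$ with
$$X=\{x_1,\bar x_1,x_2,\bar x_2\},\qquad Y=\{y_1,\bar y_1,y_2,\bar y_2\}.$$
The barred letters are separate letters, not formal inverses, and $\bar{\bar q}=q$. Put
$$\gamma_y=0\ (y\in Y),\qquad \gamma_x=1\ (x\in X),\qquad\gamma_z=2.$$
The rules $l\to r$, for $x\in X$ and $y\in Y$, and their lengths $\ell$ from (1), are:

| rule | number | formula (1) | $\ell$ |
|---|---|---|---|
| $yx\to xy$ | 16 | $L^2(1-0)+L(0-1)$ | $L^2-L$ |
| $yz\to zy$ | 4 | $L^2(2-0)+L(0-2)$ | $2(L^2-L)$ |
| $xz\to zx$ | 4 | $L^2(2-1)+L(1-2)$ | $L^2-L$ |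
| $x\bar x\to zz$ | 4 | $L^2(2-1)+L(2-1)$ | $L^2+L$ |
| $y\bar y\to zz$ | 4 | $L^2(2-0)+L(2-0)$ | $2(L^2+L)$ |

The rules move $X$ left of $Y$, turn cancelling pairs into $zz$, and move $z$'s out of the way to the left. Write $w\to^*w'$ if $w'\in Q^*$ arises from $w\in Q^*$ by finitely many (possibly zero) applications of rules to factors.

Take the product $g_1g_3g_2g_4$ of the opening example. It becomes $w=x_1y_1\,\bar x_1\bar y_2\,x_2y_2\,\bar x_2\bar y_1$. Moving $X$-letters left gives $x_1\bar x_1x_2\bar x_2\cdot y_1\bar y_2y_2\bar y_1$. The first half becomes $zz\,x_2\bar x_2$ and then $zzzz$. In the second half $\bar y_2y_2\to zz$ gives $y_1zz\bar y_1$, then $yz\to zy$ twice gives $zz\,y_1\bar y_1$, then $zzzz$. Altogether $w\to^*z^8$.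

## The group

**Fact (dB).** (de Bruijn) For each $p\ge1$ there is a word of length $2^p$ over $\{a,b\}$ whose factors of length $p$ at different positions are different.

For $p=2$ the word $aabb$ works (factors $aa,ab,bb$), and for $p=3$ the word $aaababbb$ works (factors $aaa,aab,aba,bab,abb,bbb$).

Fix $\lambda\in(0,\frac16]$; for Theorem A take $\lambda=\frac16$. Fix integers $L\ge p\ge2$ with
$$40L^2+2L\le2^p,\qquad 2p+2<\lambda(L+3).\tag{2}$$
For $\lambda=\frac16$, the values $L=1000$, $p=26$ work: $40\,002\,000\le67\,108\,864$, and $54<167<\frac{1003}6$.

Let $A=\{a,b\}$. We choose positive words over $A$: a word $v_\tau$ of length $\ell(\tau)$ for each rule $\tau$, and a word $v_{c,q}$ of length $L$ for each $c\in A$, $q\in Q$ (this is $2\cdot 9=18$ words). Counting $L^2-L$ with multiplicity $16+2\cdot4+4=28$ and $L^2+L$ with multiplicity $4+2\cdot4=12$, the total length is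
$$28(L^2-L)+12(L^2+L)+18L=40L^2+2L\le2^p.$$
So we may take these words to be pairwise disjoint consecutive factors of the word in (dB). Since $L\ge2$, we have $L^2-L\ge L$, so each has length at least $L\ge p$. By the property of the de Bruijn word:
$$\text{if }s\in A^p\text{ is a factor of a chosen word, then } s \text{ determines that word and the position in it.}\tag{3}$$

**Definition (the group $G$).**
$$G=\big\langle A\cup Q\ \big|\ l\,v_\tau=r\ \ (\text{type 1, each rule }\tau=(l\to r)),\quad c\,q=q\,v_{c,q}\ \ (\text{type 2, } c\in A,\ q\in Q)\big\rangle.$$

There are $2+9=11$ generators and $32+18=50$ relators. The presentation is explicit: a suitable de Bruijn word can be found by finite search, for instance the lexicographically first one.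

## Pieces are short

The purpose of this section is to show that $G$ is hyperbolic. The relators are $l\,v_\tau r^{-1}$ (type 1) and $c\,q\,v_{c,q}^{-1}q^{-1}$ (type 2).

They are cyclically reduced. In type 1 the only adjacency of a letter and an inverse letter from the same alphabet is where the end of $r^{-1}$ meets the beginning of $l$, cyclically, and in every rule the first letters of $l$ and $r$ differ. In type 2 each of the adjacencies $q^{-1}c$, $cq$, $qv^{-1}$, $v^{-1}q^{-1}$ involves a letter from $A$ and one from $Q$.

A relator of type 1 has length at least $4+L^2-L\ge L+3$, and one of type 2 has length $L+3$. As a cyclic word, each relator consists of a **long run** ($v_\tau$, respectively $v_{c,q}^{-1}$), of length at least $L\ge p$, and a **core** of at most $4$ letters ($r^{-1}l$, respectively $q^{-1}cq$) that begins and ends with a $Q^{\pm1}$-letter. The inverse relators have the same shape, with the inverse run and the inverse core.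

**Lemma 1.** For each $s\in A^p$, at most one element of $R^*$ begins with $s$, and at most one begins with $s^{-1}$.

*Proof.* Consider an element of $R^*$ that begins with $s$; it is a rotation of $R^{\varepsilon}$ for a relator $R$ and $\varepsilon=\pm1$. Its prefix $s$ lies in a run of at least $p\ge2$ positive $A$-letters of the cyclic word $R^\varepsilon$. The core contains at most one $A^{\pm1}$-letter, and it is isolated between $Q^{\pm1}$-letters, so the run is the long run. That run is positive exactly if $R$ has type 1 and $\varepsilon=1$ (then it is $v_\tau$), or $R$ has type 2 and $\varepsilon=-1$ (then it is $v_{c,q}$, because the inverse relator is $q\,v_{c,q}\,q^{-1}c^{-1}$). By (3), $s$ determines the chosen word and the position in it. Hence it determines $R$, $\varepsilon$ and the rotation.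

If $s^{-1}T\in R^*$, then the rotation $Ts^{-1}$ lies in $R^*$, and so does its inverse $sT^{-1}$. By the first part there is only one possibility for $T$. $\square$

**Proposition 2.** The presentation of $G$ is $C'(\lambda)$. In particular $G$ is hyperbolic.

*Proof.* Let $u$ be a common prefix of distinct $R_1,R_2\in R^*$.

**Step 1: a piece contains no $p$ consecutive letters of a run.** Suppose $u$ contains $s$ or $s^{-1}$, with $s\in A^p$, starting after its first $i$ letters. Rotate $R_1$ and $R_2$ by $i$ letters. The results lie in $R^*$ and begin with the same word $s$ or $s^{-1}$. By Lemma 1 they are equal, so $R_1=R_2$, a contradiction. Since any $p$ consecutive letters of a long run form a word $s$ or $s^{-1}$, the piece $u$ contains at most $p-1$ letters of any contiguous part of the run.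

**Step 2: bounding $|u|$.** Depending on where the cyclic word is cut, the linear word $R_1$ has one of two forms.

* (part of run)(core)(part of run), with possibly empty parts. Then $u$ contains at most $p-1$ letters of each part, so $|u|\le(p-1)+4+(p-1)=2p+2$.
* (part of core)(run)(part of core). The run has length at least $p$, so $u$ ends before the run is complete, and $|u|\le4+(p-1)\le2p+2$.

By (2), $|u|\le2p+2<\lambda(L+3)\le\lambda|R_1|$. As $\lambda\le\frac16$, the presentation is also $C'(1/6)$, and (SC) applies. $\square$

## Two quotients of $G$

The first quotient remembers the original problem. The second guarantees that $a,b$ alone never produce the identity.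

**Lemma 3.**

1. There is a homomorphism $\pi:G\to F_2(s_1,s_2)\times F_2(t_1,t_2)\times\langle\zeta\rangle$, with $\langle\zeta\rangle\cong\mathbb Z$, given by
$$a,b\mapsto1,\quad x_i\mapsto s_i\zeta,\quad\bar x_i\mapsto s_i^{-1}\zeta,\quad y_i\mapsto t_i\zeta,\quad\bar y_i\mapsto t_i^{-1}\zeta,\quad z\mapsto\zeta.$$
2. There is a homomorphism $\theta:G\to\mathrm{Aff}(\mathbb Q)$ given by $a,b\mapsto(t\mapsto t+1)$ and $q\mapsto(t\mapsto t/L+\gamma_q)$ for $q\in Q$.
3. A nonempty positive word in $a,b$ is nontrivial in $G$.

*Proof.* We check that the relations hold in the targets.

1. A type 2 relation becomes $\pi(q)=\pi(q)$. The type 1 relations become $yx=xy$ (the two free factors and $\zeta$ commute), $yz=zy$ and $xz=zx$ ($\zeta$ is central), and $x\bar x=\zeta^2=zz$, $y\bar y=\zeta^2=zz$.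
2. For type 2, both $cq$ and $qv_{c,q}$ act as $t\mapsto t/L+\gamma_q+1$, because $|v_{c,q}|=L$. A type 1 relation $q_1q_2v_\tau=r_1r_2$ holds exactly if $|v_\tau|$ is given by (1), and $|v_\tau|=\ell(\tau)$ was computed from (1) in the table.
3. Under $\theta$ such a word $v$ acts as the translation by $|v|>0$. $\square$

## Pushing the noise to the right

The next two lemmas give the first demand: a solution upstairs produces only positive noise, and it can all be collected at the end.

**Lemma 4.** If $w\to^*w'$ with $w,w'\in Q^*$, then there is $n\in\{a,b\}^*$ with $wn=w'$ in $G$.

*Proof.* **Step 1: moving noise past a positive word.** For $v=c_1\cdots c_k$ with $c_j\in A$ and $q\in Q$, apply the type 2 relations from the right end of $v$: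
$$c_1\cdots c_kq=c_1\cdots c_{k-1}\,q\,v_{c_k,q}=\dots=q\,v_{c_1,q}\cdots v_{c_k,q}.$$
The result is $q$ followed by a positive word. Repeating this letter by letter, for every $f\in Q^*$ we get $vf=fn$ in $G$ with $n\in\{a,b\}^*$.

**Step 2: one rewriting step.** Let $w=e\,l\,f$ and $w'=e\,r\,f$ for a rule $\tau=(l\to r)$. In $G$ we have $r=l\,v_\tau$, so $w'=e\,l\,v_\tau f=e\,l\,f\,n=wn$ with $n$ positive by Step 1.

**Step 3: several steps.** If $w_0n_1=w_1$ and $w_1n_2=w_2$, then $w_0(n_1n_2)=w_2$. Induction on the number of steps, starting with the empty $n$ for zero steps, finishes the proof. $\square$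

**Lemma 5.** Let $w\in(X\cup Y)^*$ have length $M$, and suppose that its image in $F_2\times F_2$ under $x_i\mapsto s_i$, $\bar x_i\mapsto s_i^{-1}$, $y_i\mapsto t_i$, $\bar y_i\mapsto t_i^{-1}$ is trivial. Then $w\to^*z^M$.

*Proof.* **Step 1: separating $X$ from $Y$.** Using $yx\to xy$ repeatedly, we get $w\to^*w_Xw_Y$, where $w_X\in X^*$ and $w_Y\in Y^*$ are the subwords of $X$-letters and of $Y$-letters of $w$. (Each application lowers by one the number of pairs with a $Y$-letter to the left of an $X$-letter.) The image of $w$ has coordinates given by $w_X$ and $w_Y$, so both are freely trivial when $\bar q$ is read as $q^{-1}$.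

**Step 2: turning a freely trivial word into $z$'s.** We show $U\to^*z^{|U|}$ for freely trivial $U\in X^*$, by induction on $|U|$. The empty word is clear. If $U$ is nonempty, it is not freely reduced, so $U=U_1x\bar xU_2$ for some $x\in X$. Then
$$U\to U_1zzU_2\to^*zzU_1U_2,$$
where the second part uses only $xz\to zx$. The word $U_1U_2\in X^*$ is freely trivial of length $|U|-2$, so by induction $U\to^*zz\,z^{|U|-2}$. For $U\in Y^*$ the same argument works with $y\bar y\to zz$ and $yz\to zy$.

**Step 3: combining.** $w\to^*w_Xw_Y\to^*z^{|w_X|}z^{|w_Y|}=z^M$. $\square$

A small instance shows the noise at work and lets us check it against $\theta$. Take $u_1=s_1t_1$, $u_2=s_1^{-1}$, $u_3=t_1^{-1}$, with $u_1u_2u_3=1$. The lifted word is $w=x_1y_1\bar x_1\bar y_1$, $M=4$. Each type 2 move past one letter multiplies the length of the noise by $L$.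

* $x_1(y_1\bar x_1)\bar y_1\to x_1\bar x_1y_1\bar y_1$ creates noise of length $L^2-L$, which passes $\bar y_1$ and becomes $L^3-L^2$.
* $(x_1\bar x_1)y_1\bar y_1\to zz\,y_1\bar y_1$ creates $L^2+L$, which passes two letters and becomes $L^4+L^3$.
* $zz(y_1\bar y_1)\to zzzz$ creates $2L^2+2L$, with nothing to pass.

So $wn=z^4$ with $|n|=L^4+2L^3+L^2+2L$. On the affine side, $\theta(w)$ is $t/L^4+1/L^2+1$ and $\theta(z^4)$ is $t/L^4+2/L^3+2/L^2+2/L+2$. The equation $\theta(wn)=\theta(z^4)$ therefore requires $|n|/L^4=1+2/L+1/L^2+2/L^3$, which is the same number.

## The reduction from $F_2\times F_2$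

Let $u_1,\dots,u_k$ be words over $\{s_1,s_2,t_1,t_2\}^{\pm1}$, an instance of $\mathsf{Id}(F_2\times F_2)$. Let $\hat u_i\in(X\cup Y)^*$ be obtained letter by letter from $s_j\mapsto x_j$, $s_j^{-1}\mapsto\bar x_j$, $t_j\mapsto y_j$, $t_j^{-1}\mapsto\bar y_j$. Form the instance
$$\hat u_1,\dots,\hat u_k,\ a,\ b,\ z^{-1}\tag{4}$$
of $\mathsf{Id}(G)$.

**Proposition 6.** We have $1\in\langle u_1,\dots,u_k\rangle^+$ in $F_2\times F_2$ if and only if $1$ lies in the subsemigroup of $G$ generated by the elements (4).

*Proof.* **Step 1: a solution in $F_2\times F_2$ gives one in $G$.** Let $u_{i_1}\cdots u_{i_m}=1$ with $m\ge1$. Put $w=\hat u_{i_1}\cdots\hat u_{i_m}$ and $M=|w|$. By Lemma 5, $w\to^*z^M$, and by Lemma 4 there is $n\in\{a,b\}^*$ with $wn=z^M$ in $G$. Hence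
$$\hat u_{i_1}\cdots\hat u_{i_m}\cdot n\cdot(z^{-1})^M=1.$$
Reading $n$ letter by letter, this is a product of elements of (4). It is nonempty because $m\ge1$, even if $M=0$.

**Step 2: a solution in $G$ that uses some $\hat u_i$ gives one in $F_2\times F_2$.** Let a nonempty product $P$ of elements of (4) equal $1$ in $G$, and suppose some $\hat u_i$ occurs in it. Apply $\pi$ and project to $F_2\times F_2$. The elements $a,b,z^{-1}$ map to $1$ and each $\hat u_i$ maps to $u_i$. What remains is a nonempty product of $u_i$'s equal to $1$.

**Step 3: there is no other kind of solution in $G$.** Suppose a nonempty product $P=1$ uses only $a,b,z^{-1}$. Apply $\pi$ and project to $\langle\zeta\rangle$. The letters $a,b$ map to $1$ and $z^{-1}$ maps to $\zeta^{-1}$, so the number of occurrences of $z^{-1}$ is $0$. Then $P$ is a nonempty positive word in $a,b$ that is trivial in $G$, contradicting Lemma 3(3). $\square$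

*Proof of Theorem A.* Take $\lambda=\frac16$, $L=1000$, $p=26$. By Proposition 2 the presentation is $C'(1/6)$ and $G$ is hyperbolic. The map from $(u_i)$ to (4) is computable, so by Proposition 6 an algorithm for $\mathsf{Id}(G)$ would decide $\mathsf{Id}(F_2\times F_2)$, contradicting (BP). $\square$

Hence $\mathsf{Id}(G)$ is not decidable for every hyperbolic group $G$.

## Torsion-free, linear, and 51 words

The same group, with $L$ and $p$ chosen for a given $\lambda$, gives more. We first recall the terms.

* For decision problems, $D\le_m E$ means that a computable map sends instances of $D$ to instances of $E$ and preserves the answer in both directions. A problem is recursively enumerable (r.e., or $\Sigma^0_1$) if some procedure halts exactly on the yes-instances, and $\Sigma^0_1$-complete if moreover every r.e. problem is $\le_m$ it. Post's correspondence problem asks, for given pairs of words $(\alpha_i,\beta_i)$, whether $\alpha_{i_1}\cdots\alpha_{i_m}=\beta_{i_1}\cdots\beta_{i_m}$ for some nonempty index sequence; it is $\Sigma^0_1$-complete.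
* The **group problem** for $G$: given $g_1,\dots,g_k$, is $\langle g_1,\dots,g_k\rangle^+$ a group? In $\mathbb Z$, $\langle2,-3\rangle^+$ contains $-1=2-3$ and $1=2+2-3$, so it is $\mathbb Z$, a group. But $\langle0,1\rangle^+=\{0,1,2,\dots\}$ contains the identity and is not a group.
* A right-angled Artin group is given by finitely many generators, some pairs of which commute; its Salvetti complex is the union of tori with one torus for each set of pairwise commuting generators. A group is **virtually special** if it has a finite-index subgroup that is the fundamental group of a compact special cube complex, that is, of a compact nonpositively curved cube complex with a local isometry to the Salvetti complex of a right-angled Artin group. For example, $F_2$ is the fundamental group of a rose with two petals, and that rose is itself the Salvetti complex for two generators with no commutation. We use the notion only through the theorems cited below.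
* A group is residually finite if every nontrivial element survives in some finite quotient. For example, $n\ne0$ in $\mathbb Z$ survives in $\mathbb Z/(|n|+1)$.

**Theorem B.** For every $\lambda\in(0,1/6]$ there is a torsion-free hyperbolic group $G$ with a finite $C'(\lambda)$ presentation (11 generators, 50 relators) such that:

1. $\mathsf{Id}(G)$ is undecidable even for inputs consisting of exactly $51$ words, three of which are fixed ($a,b,z^{-1}$).
2. $\mathsf{Id}(G)$ is recursively enumerable and $\mathsf{Id}(F_2\times F_2)\le_m\mathsf{Id}(G)$. Since the proof of (BP) is a computable many-one reduction from Post's correspondence problem, $\mathsf{Id}(G)$ is $\Sigma^0_1$-complete, which is the worst possible complexity for a hyperbolic group.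
3. The group problem for $G$ is undecidable, already for $k\le51$.
4. $G$ is virtually special, hence residually finite and embeddable in some $\mathrm{SL}_n(\mathbb Z)$.

In contrast, in every hyperbolic group the identity problem restricted to inputs with $k=1$ is decidable.

*Proof.* The last sentence was proved in the section on hyperbolic groups.

**Step 1: parameters exist for every $\lambda$.** Put $p=\lceil2\log_2L\rceil+6$. Then $2^p\ge64L^2\ge42L^2\ge40L^2+2L$, the first inequality in (2). As $p$ grows only logarithmically in $L$, both $p\le L$ and $2p+2<\lambda(L+3)$ hold for all large $L$. Fix such an $L$. By Proposition 2, the presentation of $G$, with its 11 generators and 50 relators, is $C'(\lambda)$ and $G$ is hyperbolic. Lemmas 3–5 and Proposition 6 hold for this $G$, since they do not depend on $\lambda$.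

**Step 2: $G$ is torsion-free.** The torsion theorem for $C'(1/6)$ groups (Greendlinger; Lyndon–Schupp, Ch. V.10) says that $G$ is torsion-free if no relator is a proper power, so we check this condition. Let $R$ be a relator, replaced by its inverse if it has type 2, so that its long run is positive. Let $s$ be the first $p$ letters of the long run. As in the proof of Lemma 1, every cyclic occurrence of $s$ in $R$ lies in the long run, and by (3) its position there is unique. So $s$ occurs exactly once in the cyclic word $R$. If $R$ were $u^j$ with $j\ge2$, then shifting an occurrence of $s$ by $|u|<|R|$ letters would give a second one. So $R$ is not a proper power, and neither is $R^{-1}$.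

**Step 3: item 1, the number of words.** Apply Proposition 6 to instances with $k=48$, for which the problem is undecidable by (BP). The resulting instances (4) have exactly $48+3=51$ words, and the last three are always $a,b,z^{-1}$.

**Step 4: item 2, the exact complexity.** The word problem of a hyperbolic group is solvable (here by Dehn's algorithm). So one can enumerate all nonempty products of the input elements and check each for triviality; thus $\mathsf{Id}$ is r.e. in every hyperbolic group, in particular for $G$. The relation $\mathsf{Id}(F_2\times F_2)\le_m\mathsf{Id}(G)$ is Proposition 6 with the computability of $(u_i)\mapsto(4)$. The proof of (BP) is a computable many-one reduction from Post's correspondence problem to $\mathsf{Id}(F_2\times F_2)$. Composing the reductions, every r.e. problem is $\le_m\mathsf{Id}(G)$, so $\mathsf{Id}(G)$ is $\Sigma^0_1$-complete. Nothing worse can happen in a hyperbolic group, because there $\mathsf{Id}$ is always r.e.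

**Step 5: item 3, the group problem.** We show that
$$1\in\langle g_1,\dots,g_k\rangle^+\iff\langle T\rangle^+\text{ is a group for some nonempty }T\subseteq\{g_1,\dots,g_k\}.\tag{5}$$
Suppose $g_{i_1}\cdots g_{i_m}=1$, and let $T=\{g_{i_1},\dots,g_{i_m}\}$. If $m=1$, then $T=\{1\}$ and $\langle T\rangle^+$ is the trivial group. If $m\ge2$, all cyclic rotations of the product equal $1$, being conjugates of $1$. So
$$g_{i_j}^{-1}=g_{i_{j+1}}\cdots g_{i_m}g_{i_1}\cdots g_{i_{j-1}}\in\langle T\rangle^+$$
for every $j$. Since each element of $T$ has its inverse in $\langle T\rangle^+$, so does each product of elements of $T$, and $\langle T\rangle^+$ is a group. Conversely, if $\langle T\rangle^+$ is a group, its identity $e$ satisfies $e^2=e$ in $G$, so $e=1$ and $1\in\langle T\rangle^+\subseteq\langle g_1,\dots,g_k\rangle^+$.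

By (5), an algorithm for the group problem on at most $51$ elements, run on all nonempty subsets of a given list of $51$ elements, would decide $\mathsf{Id}(G)$ for inputs of $51$ words. (Run it on all nonempty sublists; whether two words represent the same element does not matter.) This contradicts item 1.

**Step 6: item 4, linearity.** Finite $C'(1/6)$ groups act properly and cocompactly on CAT(0) cube complexes (Wise, *Cubulating small cancellation groups*, GAFA 14 (2004)). Hyperbolic groups with such actions are virtually special (Agol, *The virtual Haken conjecture*, Doc. Math. 18 (2013)). Virtually special groups embed in some $\mathrm{SL}_n(\mathbb Z)$ (Haglund–Wise, *Special cube complexes*, GAFA 17 (2008)). So $G$ is virtually special and embeds in some $\mathrm{SL}_n(\mathbb Z)$. Residual finiteness follows: if $g\in\mathrm{SL}_n(\mathbb Z)$ is not the identity matrix $I$, then some entry $d$ of $g-I$ is nonzero, and reduction modulo $|d|+1$ sends $g$ to a nontrivial element of the finite group $\mathrm{SL}_n(\mathbb Z/(|d|+1))$. $\square$
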